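\title{Exceptional planes of critical percolation in three dimensions}

\begin{abstract}
Place a closed ball of radius $r$ at each point of a Poisson process in $\mathbb R^d$, where $r$ is the critical radius for percolation in two-dimensional sections. A fixed plane through the origin almost surely contains no unbounded occupied component. For $d\ge4$ it is known that exceptional planes, in which percolation does occur, exist almost surely. We prove this for $d=3$. The argument works for every $d\ge3$ and finds the unbounded component in a half-plane bounded by a prescribed line. It combines a second moment estimate over a one-parameter family of sectors with a lower bound of order $R^{-s}$, $s<1$, for the one-arm probability in a sector of angle slightly less than $\pi$.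
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $d\ge2$ and let $\omega$ be a homogeneous Poisson point process of intensity $1$ in $\mathbb R^d$: a random locally finite set such that the numbers of points in disjoint bounded Borel sets are independent Poisson variables whose means are the volumes of the sets. For $r>0$ let
\[
O_r=\bigcup_{x\in\omega}\bar B(x,r)
\]
be the union of the closed balls of radius $r$ centered at the points of $\omega$. A \emph{plane} is a two-dimensional linear subspace $A\subset\mathbb R^d$, and \emph{percolation occurs in $A$} if $O_r\cap A$ has an unbounded connected component. By rotation invariance the probability of this event does not depend on $A$. Three facts are known.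
\begin{itemize}
\item[(a)] There is a critical radius $r_c^d\in(0,\infty)$ such that percolation occurs in a fixed plane with probability $1$ if $r>r_c^d$ and with probability $0$ if $r<r_c^d$.
\item[(b)] If $r=r_c^d$, percolation occurs in a fixed plane with probability $0$.
\item[(c)] If $d\ge4$ and $r=r_c^d$, then with probability $1$ percolation occurs in some plane.
\end{itemize}
Facts (b) and (c) are compatible because there are uncountably many planes. By (b), any countable family of planes chosen in advance almost surely contains no percolating plane, so the planes in (c) are exceptional: they are selected by the configuration. For $d=2$ the only plane is $\mathbb R^2$, and (b) says that there is no exception. This leaves $d=3$, and the problem posed in \cite{EP}: \emph{for $d=3$ and $r=r_c^3$, is there with probability one a plane in which percolation occurs?}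

A rough count suggests that the answer is yes. Two planes that make an angle much smaller than $1/R$ cut almost the same picture out of $O_r$ up to distance $R$ from the origin. The planes in $\mathbb R^3$ form a two-parameter family, so about $R^2$ of them can be told apart at scale $R$. If the probability of an occupied connection from near the origin to distance $R$ in a fixed plane decays more slowly than $R^{-2}$, the expected number of distinguishable planes with such a connection grows with $R$. To turn this count into a proof one must control correlations, and here $d=3$ differs from $d\ge 4$. For $d\ge4$ two planes can meet at the origin only, and then the distance from a point $p$ of one plane to the other plane is at least a constant times $|p|$, so far from the origin the two sections depend on disjoint parts of $\omega$. In $\mathbb R^3$ any two planes share a line, and the two sections coincide along it at every scale.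

We get around this by making the common line the same for all planes and keeping the connections away from it. Fix $d\ge3$ and orthonormal vectors $e_1,e_2,e_3\in\mathbb R^d$. Put $L=\mathbb Re_1$ and, for $\varphi\in\mathbb R$,
\[
u_\varphi=\cos\varphi\,e_2+\sin\varphi\,e_3,\qquad \iota_\varphi(x,y)=xe_1+yu_\varphi,\qquad A_\varphi=\iota_\varphi(\mathbb R^2).
\]
The map $\iota_\varphi\colon\mathbb R^2\to\mathbb R^d$ is an isometric embedding, and $A_\varphi$ is a plane containing $L$. Let $H=\{(x,y):y\ge0\}$. The half-planes $\iota_\varphi(H)$ are the pages of an open book with spine $L$.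

\begin{theorem}\label{thm:main}
Let $d\ge3$ and $r=r_c^d$. Almost surely there is $\varphi$ such that $O_r\cap\iota_\varphi(H)$ has an unbounded connected component. Hence, almost surely, percolation occurs in some plane containing the fixed line $L$.
\end{theorem}

For $d=3$ this answers the question in the affirmative. The proof does not distinguish $d=3$ from $d\ge4$, and it uses (a) but neither (b) nor (c). The hypothesis $d\ge3$ provides the continuum of pages; for $d=2$ there are two pages, and the conclusion fails by (b).

Section~\ref{sec:idea} explains why one should work in sectors and why the decisive condition is a one-arm exponent below $1$. Section~\ref{sec:tools} collects the tools, and Section~\ref{sec:arms} sets up arm events and gluing. The exponent bound is proved for the half-plane in Section~\ref{sec:half} and transferred to sectors in Section~\ref{sec:sector}. Sections~\ref{sec:twopoint} and~\ref{sec:proof} contain the correlation estimate and the proof of the theorem.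

From now on $d\ge3$ and $r=r_c^d$ are fixed, and
\[
O=O_r,\qquad X_\varphi=\iota_\varphi^{-1}(O)\subset\mathbb R^2,\qquad X=X_0,\qquad N(x,y)=\max(|x|,|y|).
\]
The probability space is complete, and we work on the almost sure event that $\omega$ is locally finite.

\section{Sectors, and why the threshold exponent is $1$}\label{sec:idea}

\subsection*{How far apart two pages are}
Let $D=|\varphi-\varphi'|$. Since $u_\varphi\cdot u_{\varphi'}=\cos D$ and $1-\cos D=2\sin^2(D/2)$,
\begin{equation}\label{eq:dist}
|\iota_\varphi(x,y)-\iota_{\varphi'}(x',y')|^2=(x-x')^2+(y-y')^2+4yy'\sin^2(D/2).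
\end{equation}
Two consequences pull in opposite directions. The copies of a point $(x,y)$ in the two pages are at distance $2y\sin(D/2)$, which is at most $2r$ on the whole strip $0\le y\le r/\sin(D/2)$; on this unbounded strip one ball can meet both pages at the same position. On the other hand the parts $\{y\ge m\}$ of the two pages are at distance at least $2m\sin(D/2)$, and no ball meets both once this exceeds $2r$. So we replace $H$ by a region that meets each strip $\{0\le y\le m\}$ in a bounded set, namely a sector
\[
K_M=\{(x,y):y\ge|x|/M\},\qquad M\ge8 .
\]
Its part below height $m$ lies in $\{N\le Mm\}$. Two such sectors at angle $D$ are therefore entangled up to distance of order $1/D$ from the origin and independent beyond it.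

The price is that the family of pages has one parameter only: about $R$ pages can be told apart at scale $R$, so the connection probability inside the sector must decay more slowly than $R^{-1}$. The following lemma and example make this precise.

\begin{lemma}[Second moment bound]\label{lem:second}
Let $(E_\varphi)_{\varphi\in[0,1]}$ be events such that $(\varphi,\omega)\mapsto\mathbf 1_{E_\varphi}(\omega)$ is jointly measurable. Suppose that $\mathbb P(E_\varphi)=a>0$ for all $\varphi$, and that for some $s\in(0,1)$ and $C<\infty$
\[
\mathbb P(E_\varphi\cap E_{\varphi'})\le C|\varphi-\varphi'|^{-s}a^2\qquad(\varphi\ne\varphi').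
\]
Then $\Phi=\{\varphi:E_\varphi\text{ occurs}\}$ has positive Lebesgue measure with probability at least $(1-s)(2-s)/(2C)$.
\end{lemma}

\begin{proof}
Let $Z=|\Phi|/a$, where $|\cdot|$ is Lebesgue measure. By Fubini's theorem $\mathbb EZ=1$ and
\[
\mathbb EZ^2\le C\int_0^1\!\!\int_0^1|\varphi-\varphi'|^{-s}\,d\varphi\,d\varphi'=2C\int_0^1(1-v)v^{-s}\,dv=\frac{2C}{(1-s)(2-s)} .
\]
By the Cauchy--Schwarz inequality, $1=(\mathbb E[Z\mathbf 1_{Z>0}])^2\le\mathbb EZ^2\;\mathbb P(Z>0)$.
\end{proof}

The point is that the bound does not depend on $a$. For $s\ge1$ the integral diverges and the lemma gives nothing.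

\subsection*{A dyadic model}
Here is the smallest model with the correlation structure described above. Fix $s>0$ and $p=2^{-s}$. For each level $k\ge1$ divide $[0,1)$ into $2^k$ dyadic intervals of length $2^{-k}$, and declare each of them open with probability $p$, independently over all intervals and levels. Say that $\varphi$ \emph{survives to level $n$} if the intervals of levels $1,\dots,n$ that contain $\varphi$ are open, and let $\Phi_n$ be the set of such $\varphi$. Level $k$ stands for the scale $2^k$ in the sector, an open interval for an occupied crossing at that scale, and $p^n=(2^n)^{-s}$ for the probability of a connection to distance $R=2^n$. A fixed $\varphi$ almost surely does not survive to all levels, as in fact (b).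

If $s>1$, the expected number of level-$n$ intervals in $\Phi_n$ is $(2p)^n\to0$, so almost surely $\Phi_n$ is empty for large $n$. Let $s<1$, let $\varphi\ne\varphi'$, and let $j\ge0$ be the last level at which they lie in the same interval, so $|\varphi-\varphi'|<2^{-j}$. For $n\ge j$ the two points share $j$ coins and have $n-j$ coins each of their own, so both survive to level $n$ with probability
\begin{equation}\label{eq:toy}
p^{j}\,(p^{n-j})^2=\frac{(p^n)^2}{p^{j}}=2^{sj}(p^n)^2\le|\varphi-\varphi'|^{-s}(p^n)^2 .
\end{equation}
For $n<j$ the probability is $p^n=2^{sn}(p^n)^2$, and the same bound holds. Lemma~\ref{lem:second} gives $\mathbb P(\Phi_n\ne\emptyset)\ge(1-s)(2-s)/2$ for all $n$. These events decrease, so with at least this probability all $\Phi_n$ are nonempty, and then K\"onig's lemma yields an infinite nested chain of open intervals.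

The proof of Theorem~\ref{thm:main} follows this computation, and each ingredient has to be earned. The decay rate $R^{-s}$ with $s<1$ is Proposition~\ref{prop:sector}, the heart of the matter. The independence of the coins after level $j$ comes from \eqref{eq:dist}. The identity $p^n=p^jp^{n-j}$ is replaced by an inequality, Lemma~\ref{lem:qm}. K\"onig's lemma is replaced by compactness, for which the sets of good angles must be closed (Lemma~\ref{lem:closed}). Finally a zero--one law turns positive probability into probability one.

\section{The planar model and its tools}\label{sec:tools}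

\subsection*{The section is a critical Boolean model}
A \emph{planar Poisson Boolean model} with intensity $\lambda$ and radius law $\mu$ is the union of closed discs whose centers form a Poisson process of intensity $\lambda$ in $\mathbb R^2$ and whose radii are independent with law $\mu$. Its \emph{critical intensity} is the infimum of the $\lambda$ for which an unbounded component exists with positive probability.

A point of $\omega$ at orthogonal displacement $h\in A_0^\perp$ from $A_0$ contributes to $X$ a disc of radius $\sqrt{r^2-|h|^2}$ if $|h|\le r$, and nothing otherwise. The projections to $A_0$ of the points with $|h|\le r$ form a Poisson process of intensity $\kappa_{d-2}r^{d-2}$, where $\kappa_k$ is the volume of the unit ball of $\mathbb R^k$, and the displacements are independent and uniform in the ball of radius $r$ of $A_0^\perp$. (For $d=3$ the intensity is $2r$ and $h$ is uniform in $[-r,r]$.) So $X$ is a planar Boolean model with radii bounded by $r$. After scaling by $1/r$ the radius law no longer depends on $r$ and the intensity becomes $\kappa_{d-2}r^d$. By (a), an unbounded component exists with probability $0$ below the intensity $\kappa_{d-2}(r_c^d)^d$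 and with probability $1$ above it, so $X$ is at its critical intensity. All $X_\varphi$ have the law of $X$, and this law is invariant under the isometries of $\mathbb R^2$, because the law of $\omega$ is invariant under the isometries of $\mathbb R^d$.

\emph{Occupied} means contained in $X$ (or $X_\varphi$), and \emph{vacant} means contained in its complement. A \emph{path} is a continuous map from a compact interval. A \emph{crossing} of a rectangle is a path inside it that joins two opposite sides; it is horizontal if these are the left and right sides, and vertical otherwise.

\subsection*{Correlation and independence}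
An event is \emph{increasing} if it is preserved when points are added to $\omega$, and \emph{decreasing} if its complement is increasing. Existence of an occupied path of a given kind is increasing; existence of a vacant one is decreasing.
\begin{itemize}
\item[(FKG)] Increasing events are positively correlated, and so are decreasing events; if $E$ is increasing and $F$ is decreasing, then $\mathbb P(E\cap F)\le \mathbb P(E)\mathbb P(F)$. See \cite[Theorem~2.2]{MR}.
\item[(IND)] If sets $U_i\subset\mathbb R^d$ are pairwise at distance greater than $2r$, events determined by the respective sets $O\cap U_i$ are independent, since $O\cap U_i$ depends only on the points of $\omega$ in the closed $r$-neighborhood of $U_i$, and these neighborhoods are disjoint.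
\end{itemize}
All independence in the paper comes from (IND); this is where the common bound $r$ on the radii is used.

\subsection*{Components and planar duality}
\begin{lemma}\label{lem:comp}
Let $T\subset\mathbb R^2$ be a finite union of closed convex sets. The components of $X_\varphi\cap T$ are path connected, and only finitely many of them meet a given bounded set.
\end{lemma}

\begin{proof}
The set $X_\varphi\cap T$ is the union of a locally finite family of compact convex sets, the intersections of the discs with the convex pieces of $T$. Call two of these sets equivalent if they are linked by a finite chain of members in which consecutive ones intersect. The union of an equivalence class is path connected. It is closed, and so is the union of all other classes, by local finiteness; the two are disjoint. So the unions of classes are the components, and a bounded set meets finitely many members of the family.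
\end{proof}

Every planar region used below is of the form required in Lemma~\ref{lem:comp}, so ``some component meets $S_1$ and $S_2$'' and ``some occupied path joins $S_1$ to $S_2$'' mean the same thing. A \emph{quad} is a closed topological disc $Q\subset\mathbb R^2$ whose boundary is divided into four consecutive nondegenerate closed arcs $a,b,c,d$.

\begin{lemma}\label{lem:top}
Let $(Q;a,b,c,d)$ be a quad.
\begin{itemize}
\item[(i)] Every path in $Q$ from $a$ to $c$ meets every path in $Q$ from $b$ to $d$.
\item[(ii)] If $F\subset Q$ is closed and has finitely many components, none of which meets both $a$ and $c$, then there is a path in $Q\setminus F$ from $b$ to $d$.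
\item[(iii)] If $Q$ is a finite union of compact convex sets, exactly one of the following exists in $Q$: an occupied path from $a$ to $c$, a vacant path from $b$ to $d$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) We use the standard fact that if $p_1,p_2,p_3,p_4$ are distinct points of $\partial Q$ in cyclic order, every path in $Q$ from $p_1$ to $p_3$ meets every path in $Q$ from $p_2$ to $p_4$. Suppose that a path from $p_1\in a$ to $p_3\in c$ and a path from $p_2\in b$ to $p_4\in d$ were disjoint. Then $\{p_1,p_3\}\cap\{p_2,p_4\}=\emptyset$, and $p_1\ne p_3$, $p_2\ne p_4$ because $a\cap c=b\cap d=\emptyset$. The four points are distinct and in cyclic order, a contradiction.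

(ii) A homeomorphism between the boundaries of two closed discs extends to the discs, so we may take $Q$ to be a square with left side $a$ and right side $c$. Let $F_a$ be the union of the components of $F$ that meet $a$, and $F_c$ the union of the others. Then $F_a\cup a$ and $F_c\cup c$ are disjoint compact sets, at a distance $\delta>0$. Cut $Q$ into $n\times n$ closed squares (cells) of diameter less than $\delta/4$, and call two cells adjacent if they share a side or are diagonal neighbors in the direction $(1,1)$. This is the adjacency of the hexagonal cells of the $n\times n$ Hex board, and the Hex lemma states that for any coloring of the cells in black and white there is a black chain of adjacent cells from the left column to the right column or a white chain from the bottom row to the top row. Color a cell black if it meets $F$. Adjacent cells intersect. A black chain would give a sequence of points of $F\cup a\cup c$ (one in $a$, then one point of $F$ in each cell, then one in $c$) with steps less than $\delta/2$, leading from $F_a\cup a$ to $F_c\cup c$. This is impossible. So there is a white chain; its cells are convex and avoid $F$, and their union contains the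 required path.

(iii) Both cannot exist by (i). If the occupied path does not exist, apply (ii) to $F=X_\varphi\cap Q$, using Lemma~\ref{lem:comp}.
\end{proof}

\subsection*{Closedness in the angle}
We shall intersect countably many random sets of good angles, each of them possibly tiny, and need the intersection to be nonempty. The next lemma shows that these sets are closed; it uses that the balls are closed. It also settles all questions of measurability.

\begin{lemma}\label{lem:closed}
Let $T\subset\mathbb R^2$ be compact, let $S_1,S_2\subset T$ be closed, and let $I$ be a compact interval. Let $\Phi(\omega)$ be the set of $\varphi\in I$ such that some connected subset of $X_\varphi\cap T$ meets $S_1$ and $S_2$. Then $\Phi(\omega)$ is closed for every locally finite $\omega$, the indicator of $\{\varphi\in\Phi(\omega)\}$ is jointly measurable in $(\varphi,\omega)$, and $\{\Phi\ne\emptyset\}$ is measurable.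
\end{lemma}

\begin{proof}
Let $W\subset\mathbb R^d$ be a closed ball containing the $r$-neighborhood of $\iota_\varphi(T)$ for all $\varphi$. For $n\ge1$ let $\mathcal F_n$ be the set of $(\varphi,x_1,\dots,x_n)\in I\times W^n$ such that some connected subset of $T\cap\iota_\varphi^{-1}(\bigcup_i\bar B(x_i,r))$ meets $S_1$ and $S_2$.

We claim that $\mathcal F_n$ is closed. Let $(\varphi^j,x^j)\in\mathcal F_n$ converge to $(\varphi,x)$, and let $\Gamma^j$ be the closures of the corresponding connected sets. Each $\Gamma^j$ is compact and connected, meets $S_1$ and $S_2$, and lies in the closed set $T\cap\iota_{\varphi^j}^{-1}(\bigcup_i\bar B(x^j_i,r))$. The nonempty compact subsets of $T$ form a compact space in the Hausdorff metric, so along a subsequence $\Gamma^j\to\Gamma$. The limit is connected: if it were the union of two nonempty compact sets at distance $3\eta>0$, then for large $j$ the connected set $\Gamma^j$ would lie in the union of their open $\eta$-neighborhoods and meet both. It meets $S_1$ and $S_2$, since a limit point of a sequence $q^j\in\Gamma^j\cap S_l$ lies in $\Gamma\cap S_l$. If $q\in\Gamma$, choose $q^j\in\Gamma^j$ with $q^j\to q$. Along a further subsequence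 $|\iota_{\varphi^j}(q^j)-x^j_i|\le r$ with a fixed index $i$, and in the limit $|\iota_\varphi(q)-x_i|\le r$. So $\Gamma$ shows that $(\varphi,x)\in\mathcal F_n$.

If $\omega\cap W=\emptyset$, then $\Phi(\omega)=\emptyset$. On the event that $\omega\cap W$ has $n\ge1$ points, list them in lexicographic order as $x_1(\omega),\dots,x_n(\omega)$; these are measurable functions of $\omega$, and $\varphi\in\Phi(\omega)$ if and only if $(\varphi,x_1(\omega),\dots,x_n(\omega))\in\mathcal F_n$. This gives the first two assertions. The third follows because the projection of the compact set $\mathcal F_n$ to $W^n$ is compact.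
\end{proof}

With $I$ a single point, the lemma shows that the occupied connection events below are measurable. Each vacant connection event below is the complement of an occupied one, by Lemma~\ref{lem:top}(iii).

\subsection*{Box crossings}
Criticality enters the proof through one theorem only. For a planar Poisson Boolean model with bounded radii at its critical intensity, and for every $\kappa>0$, there is $c(\kappa)>0$ such that for all large $\sigma$ the probability of an occupied horizontal crossing of $[0,\kappa\sigma]\times[0,\sigma]$ lies in $[c(\kappa),1-c(\kappa)]$; see \cite{ATT}. We use it in the following form.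

\begin{lemma}\label{lem:box}
For every $\kappa>0$ there is $b(\kappa)>0$ such that, for every rectangle whose side lengths have ratio $\kappa$ and each of the two directions, the probability of an occupied crossing and the probability of a vacant crossing are at least $b(\kappa)$.
\end{lemma}

\begin{proof}
Let $f(\kappa,\sigma)$ be the probability of an occupied horizontal crossing of $[0,\kappa\sigma]\times[0,\sigma]$, and let the theorem hold for $\sigma\ge\sigma_0$. For $\sigma<\sigma_0$ the rectangle lies in $Q_0=[0,\kappa\sigma_0]\times[0,\sigma_0]$. With positive probability $\omega$ has no point within distance $r$ of $\iota_0(Q_0)$, and then $Q_0$ is vacant. Take a finite set $Y\subset Q_0$ with every point of $Q_0$ within $r/2$ of $Y$; by (FKG), with positive probability each ball $\bar B(\iota_0(q),r/2)$, $q\in Y$, contains a point of $\omega$, and then $Q_0$ is occupied. So there is $c'(\kappa)>0$ with $c'(\kappa)\le f(\kappa,\sigma)\le1-c'(\kappa)$ for all $\sigma>0$. For a rectangle with sides $\kappa\sigma$ and $\sigma$, isometry invariance and Lemma~\ref{lem:top}(iii) show that the four crossing probabilities are $f(\kappa,\sigma)$, $f(1/\kappa,\kappa\sigma)$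 (occupied) and $1-f(\kappa,\sigma)$, $1-f(1/\kappa,\kappa\sigma)$ (vacant). Take $b(\kappa)=\min(c'(\kappa),c'(1/\kappa))$.
\end{proof}

\section{Arms and half-circuits}\label{sec:arms}

Let $G$ be $H$ or $K_M$ with $M\ge8$. For $0<\rho<R$ put $G[\rho,R]=G\cap\{\rho\le N\le R\}$. This is a finite union of compact convex sets, and a quad whose arcs are the inner arc $G\cap\{N=\rho\}$, the outer arc $G\cap\{N=R\}$, and two segments on the boundary of $G$, which we call the \emph{lateral} sides. Let $A_G(\rho,R)$ be the event that an occupied path in $G[\rho,R]$ joins the inner arc to the outer arc (an \emph{arm}), and $A_G^*(\rho,R)$ the same event with a vacant path. We write $A_G^\varphi$ when $X$ is replaced by $X_\varphi$.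

We use the following \emph{truncation} remark throughout. A path in $G$ from a point with $N\le\rho$ to a point with $N\ge R$ contains a subpath in $G[\rho,R]$ from the inner arc to the outer arc: stop at the first visit to $\{N=R\}$ and start at the last earlier visit to $\{N=\rho\}$. In particular
\begin{equation}\label{eq:mono}
A_G(\rho,R)\subset A_G(\rho',R')\quad\text{and}\quad A^*_G(\rho,R)\subset A^*_G(\rho',R')\qquad(\rho\le\rho'<R'\le R).
\end{equation}

An occupied path that joins the lateral sides of $G[t,2t]$ blocks vacant arms and connects occupied ones. We want one event that produces such a path in $H$ and in every $K_M$, so that its probability does not depend on $M$; this uniformity is what later allows us to take $M$ large. For $t>0$ let $C(t)$ be the event that there are occupied vertical crossings of $[-2t,-t]\times[0,2t]$ and of $[t,2t]\times[0,2t]$ and an occupied horizontal crossing of $[-2t,2t]\times[t,2t]$; see Figure~\ref{fig:circuit}. The three rectangles lie in $H[t,2t]$. By (FKG) and Lemma~\ref{lem:box},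
\begin{equation}\label{eq:c1}
\mathbb P(C(t))\ge c_1:=\min\bigl(b(2)^2b(4),\tfrac12\bigr)\qquad(t>0).
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.45]
\fill[gray!15] (-2,0)--(-1,0)--(-1,1)--(1,1)--(1,0)--(2,0)--(2,2)--(-2,2)--cycle;
\draw (-2,0) rectangle (-1,2);
\draw (1,0) rectangle (2,2);
\draw (-2,1) rectangle (2,2);
\draw (-2.9,0)--(2.9,0);
\draw[dashed] (-2.8,0.35)--(0,0)--(2.8,0.35);
\draw[very thick] plot[smooth] coordinates {(-1.4,0) (-1.7,0.5) (-1.3,1.0) (-1.6,1.55) (-1.4,2)};
\draw[very thick] plot[smooth] coordinates {(1.6,0) (1.3,0.45) (1.7,1.0) (1.35,1.6) (1.5,2)};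
\draw[very thick] plot[smooth] coordinates {(-2,1.3) (-1.2,1.7) (-0.4,1.3) (0.4,1.7) (1.2,1.3) (2,1.6)};
\node[below] at (-2,0) {$-2t$};
\node[below] at (-1,0) {$-t$};
\node[below] at (0,0) {$0$};
\node[below] at (1,0) {$t$};
\node[below] at (2,0) {$2t$};
\node[above] at (2.7,0.35) {$\partial K_M$};
\end{tikzpicture}
\caption{The event $C(t)$: three occupied crossings (thick) in the half-annulus $\{y\ge0,\ t\le\max(|x|,|y|)\le 2t\}$ (gray). They separate its inner boundary from its outer boundary, and their parts above the dashed rays $y=|x|/M$ do the same inside the sector $K_M$.}
\label{fig:circuit}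
\end{figure}

\begin{lemma}\label{lem:glue}
Let $G$ be $H$ or $K_M$ with $M\ge8$, and let $t>0$.
\begin{itemize}
\item[(i)] On $C(t)$ there is an occupied path $\gamma$ in $G[t,2t]$ joining the lateral sides. Every path in $G[t,2t]$ from the inner arc to the outer arc meets $\gamma$.
\item[(ii)] If $\rho\le t$ and $2t\le R$, then $C(t)\cap A^*_G(\rho,R)=\emptyset$.
\item[(iii)] If $\rho_1,\rho_2\le t$ and $R_1,R_2\ge2t$, then $A_G(\rho_1,R_1)\cap C(t)\cap A_G(\rho_2,R_2)\subset A_G(\rho_1,R_2)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Orient the left crossing upward and the top crossing from left to right. Let $G=H$. After its last visit to $\{y=t\}$ the left crossing is a vertical crossing of the square $S=[-2t,-t]\times[t,2t]$, and up to its first visit to $\{x=-t\}$ the top crossing is a horizontal crossing of $S$. They meet by Lemma~\ref{lem:top}(i). By the mirror image of this argument the right crossing meets the top crossing, and the union of the three contains $\gamma$.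

Let $G=K_M$. The left crossing starts at height $0<|x|/M$ and ends at height $2t>|x|/M$, so it visits the ray $y=-x/M$. Its part from the last such visit on lies in $K_M$, starts on the left lateral side at height at most $2t/M<t$, and ends at height $2t$. So this part still contains a vertical crossing of $S$ and meets the top crossing, which lies in $K_M$ because $y\ge t\ge 2t/M\ge|x|/M$ on it. The right side is the mirror image. The last assertion of (i) is Lemma~\ref{lem:top}(i) for the quad $G[t,2t]$.

(ii) By \eqref{eq:mono} a vacant arm contains a vacant path across $G[t,2t]$, which would meet the occupied path $\gamma$.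

(iii) By truncation each of the two arms contains a path across $G[t,2t]$, so both meet $\gamma$. The union of the arms and $\gamma$ contains an occupied path in $G$ from $\{N=\rho_1\}$ to $\{N=R_2\}$; truncate it.
\end{proof}

\section{The one-arm exponent of the half-plane is smaller than $1$}\label{sec:half}

Chaining box crossings gives a lower bound $\mathbb P(A_G(\rho,R))\ge c(\rho/R)^{\gamma}$, but with an exponent $\gamma$ that depends on the unknown constants $b(\kappa)$ and need not be below $1$. The half-plane offers a better route, because it is invariant under horizontal translations. With probability bounded below, an interface between occupied and vacant regions runs from the segment $[-R,R]\times\{0\}$ to distance $R$. It starts in one of about $R/\rho$ intervals of length $\rho$, so an occupied arm and a vacant arm start together from a given interval with probability at least of order $\rho/R$. This alone gives exponent $1$ for the occupied arm, which is just not enough for Lemma~\ref{lem:second}. The gain comes from the vacant arm, which costs a small power of $\rho/R$ by itself. Put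
\[
\rho_0=1+4r,\qquad\varepsilon=-\log_4(1-c_1)\in(0,1).
\]

\begin{lemma}[A vacant arm is polynomially unlikely]\label{lem:vacant}
For $R>\rho\ge\rho_0$, $\ \mathbb P(A_H^*(\rho,R))\le(R/2\rho)^{-\varepsilon}$.
\end{lemma}

\begin{proof}
For $R<2\rho$ the bound exceeds $1$. Let $R\ge2\rho$ and consider the integers $k\ge0$ with $2\cdot4^k\rho\le R$; there are $\lfloor\log_4(R/2\rho)\rfloor+1\ge\log_4(R/2\rho)$ of them. By Lemma~\ref{lem:glue}(ii), on $A^*_H(\rho,R)$ all events $C(4^k\rho)$ fail. The event $C(4^k\rho)$ is determined by $X$ in $H[4^k\rho,2\cdot4^k\rho]$. On two different half-annuli the values of $N$ differ by at least $2\rho>2r$, and the Euclidean distance is at least as large. By (IND) and \eqref{eq:c1} the probability is at most $(1-c_1)^{\log_4(R/2\rho)}=(R/2\rho)^{-\varepsilon}$.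
\end{proof}

\begin{lemma}[Two arms]\label{lem:two}
There is $c_2>0$ with $\mathbb P(A_H(\rho,R)\cap A_H^*(\rho,R))\ge c_2\,\rho/R$ for all $R>\rho\ge\rho_0$.
\end{lemma}

\begin{proof}
Let $Q=[-2R,2R]\times[0,2R]$. A point $(\xi,0)$ with $|\xi|\le R$ makes $Q$ a quad with consecutive arcs
\[
a_\xi=[\xi,2R]\times\{0\},\qquad b=\text{right side},\qquad c=\text{top side}\cup\text{left side},\qquad d_\xi=[-2R,\xi]\times\{0\}.
\]
Let $D_\xi$ be the event that an occupied path in $Q$ joins $a_\xi$ to $c$, and $D_\xi^*$ the event that a vacant path in $Q$ joins $d_\xi$ to $b$. By Lemma~\ref{lem:top}(iii), $D_\xi^*$ is the complement of $D_\xi$. We look for the value of $\xi$ at which $D_\xi$ switches to $D_\xi^*$.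

\emph{A switch occurs with probability bounded below.} An occupied vertical crossing of $[-R,-R/2]\times[0,2R]$ joins $a_{-R}$ to the top side, so it implies $D_{-R}$. Suppose that $Q'=[R/2,R]\times[0,2R]$ has a vacant vertical crossing and that $[R/2,2R]\times[0,2R]$ has a vacant horizontal crossing. The latter, followed from the left up to its first visit to $\{x=R\}$, crosses $Q'$ horizontally, so the two crossings meet. Their union joins $d_R$ to $b$, and $D_R^*$ holds. The rectangles $[-R,-R/2]\times[0,2R]$ and $[R/2,2R]\times[0,2R]$ are at distance $R>2r$. By (IND), (FKG) for the two vacant crossings, and Lemma~\ref{lem:box},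
\[
\mathbb P(D_{-R}\cap D_R^*)\ge b(4)\cdot b(4)\,b(4/3)=:3c_2 .
\]

\emph{Locating the switch.} Let $J=\lceil2R/\rho\rceil\le3R/\rho$ and $\xi_j=-R+2Rj/J$ for $0\le j\le J$, so $\xi_{j+1}-\xi_j\le\rho$. On $D_{-R}\cap D_R^*$ there is $j<J$ such that $D_{\xi_j}$ and $D^*_{\xi_{j+1}}$ hold. So an occupied path in $Q$ joins a point $(x_o,0)$ with $x_o\ge\xi_j$ to $c$, and $x_o<\xi_{j+1}$ because $D_{\xi_{j+1}}$ fails. Also a vacant path in $Q$ joins a point $(x_v,0)$ with $x_v\le\xi_{j+1}$ to $b$, and $x_v>\xi_j$ because $D^*_{\xi_j}$ fails. Let $p_j$ be the midpoint of $[\xi_j,\xi_{j+1}]\times\{0\}$. Both paths lie in $H=H+p_j$ and start at a point $q$ with $N(q-p_j)\le\rho/2$. They end at a point $q'$ with $|x|=2R$ or $y=2R$, and $N(q'-p_j)\ge R$ because $|p_j|\le R$. By truncation, the translate by $p_j$ of $A_H(\rho,R)\cap A_H^*(\rho,R)$ occurs. The union bound and translation invariance give $3c_2\le(3R/\rho)\,\mathbb P(A_H(\rho,R)\cap A_H^*(\rho,R))$.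
\end{proof}

This is the only place where the lower bound on \emph{vacant} crossings is used.

\begin{proposition}\label{prop:half}
With $c_3=c_2/2$, $\ \mathbb P(A_H(\rho,R))\ge c_3(\rho/R)^{1-\varepsilon}$ for all $R>\rho\ge\rho_0$.
\end{proposition}

\begin{proof}
The event $A_H(\rho,R)$ is increasing and $A_H^*(\rho,R)$ is decreasing. By Lemma~\ref{lem:two}, (FKG) and Lemma~\ref{lem:vacant},
\[
c_2\,\frac\rho R\le \mathbb P(A_H(\rho,R))\,\mathbb P(A_H^*(\rho,R))\le 2^\varepsilon\Bigl(\frac\rho R\Bigr)^{\varepsilon}\mathbb P(A_H(\rho,R)),
\]
and $2^\varepsilon\le2$.
\end{proof}

\section{From the half-plane to a wide sector}\label{sec:sector}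

The counting argument of Lemma~\ref{lem:two} does not apply to $K_M$, which is not invariant under horizontal translations. But a piece of half-plane of width $2M\rho$, lifted to height $\rho$, fits inside $K_M$. So over a range of scales of ratio about $M$ an arm in the sector is at least as likely as an arm in the half-plane. Passing from one range to the next costs a constant factor independent of $M$, and when $M$ is large this cost is spread over a long range and changes the exponent very little. Fix
\[
s\in(1-\varepsilon,1),\qquad t_0=2\rho_0 .
\]

\begin{proposition}\label{prop:sector}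
There are $M\ge8$ and $c_4>0$ such that $\mathbb P(A_{K_M}(t_0,R))\ge c_4R^{-s}$ for all $R>t_0$.
\end{proposition}

\begin{proof}
Let $M\ge8$ be arbitrary at first; write $K=K_M$ and $\alpha(R)=\mathbb P(A_K(t_0,R))$.

\emph{Shift.} Let $\rho\ge\rho_0$ and suppose that the translate of $A_H(\rho,M\rho)$ by $(0,\rho)$ occurs. The occupied path consists of points $(x,y+\rho)$ with $(x,y)\in H[\rho,M\rho]$. Since $y+\rho\ge\rho\ge|x|/M$, it lies in $K$. It starts at a point with $N(x,y)=\rho$, so $N(x,y+\rho)\le2\rho$, and ends at a point with $N(x,y)=M\rho$, so $N(x,y+\rho)\ge M\rho$ because $y\ge0$. By truncation $A_K(2\rho,M\rho)$ occurs, and Proposition~\ref{prop:half} gives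
\begin{equation}\label{eq:shift}
\mathbb P(A_K(2\rho,M\rho))\ge \mathbb P(A_H(\rho,M\rho))\ge c_3M^{-(1-\varepsilon)}\qquad(\rho\ge\rho_0).
\end{equation}

\emph{Gluing.} Consecutive arms must overlap in an annulus of ratio $2$. Let $\Lambda=M/4\ge2$ and $\rho_k=\rho_0\Lambda^k$, so that $2\rho_{k+1}=M\rho_k/2$. Lemma~\ref{lem:glue}(iii) with $t=M\rho_k/2$ gives
\[
A_K(2\rho_0,M\rho_k)\cap C(M\rho_k/2)\cap A_K(2\rho_{k+1},M\rho_{k+1})\subset A_K(2\rho_0,M\rho_{k+1});
\]
the hypotheses hold because $2\rho_0\le 2\rho_{k+1}=t$ and $2t=M\rho_k\le M\rho_{k+1}$. All events are increasing, and $M\rho_{n-1}=4\rho_0\Lambda^n$. By (FKG), \eqref{eq:c1}, \eqref{eq:shift} and induction on $n\ge1$,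
\[
\alpha(4\rho_0\Lambda^n)\ge\bigl(c_1c_3M^{-(1-\varepsilon)}\bigr)^n=\bigl(c_1c_34^{-(1-\varepsilon)}\,\Lambda^{-(1-\varepsilon)}\bigr)^n .
\]
The constants $c_1,c_3,\varepsilon$ do not depend on $M$, and $s>1-\varepsilon$. So we can choose $M\ge8$ with $\Lambda^{s-(1-\varepsilon)}\ge4^{1-\varepsilon}/(c_1c_3)$, and then $\alpha(4\rho_0\Lambda^n)\ge\Lambda^{-sn}$ for all $n\ge1$.

\emph{Interpolation.} Given $R>t_0$, let $n\ge1$ be minimal with $4\rho_0\Lambda^n\ge R$. Then $\Lambda^n\le\Lambda R/(2\rho_0)$: for $n=1$ because $R>2\rho_0$, and for $n\ge2$ because $4\rho_0\Lambda^{n-1}<R$. By \eqref{eq:mono} the function $\alpha$ is nonincreasing, so $\alpha(R)\ge\Lambda^{-sn}\ge(2\rho_0/\Lambda)^sR^{-s}$.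
\end{proof}

From now on $M$ is as in Proposition~\ref{prop:sector}, $K=K_M$, and
\[
\alpha(t,R)=\mathbb P(A_K(t,R)),\qquad\alpha(R)=\alpha(t_0,R).
\]
In the computation \eqref{eq:toy} we rewrote $p^{n-j}$ as $p^n/p^j$. Here we need only the inequality that bounds the probability of the outer part of an arm by the ratio of $\alpha(R)$ and $\alpha(t)$.

\begin{lemma}[Quasi-multiplicativity]\label{lem:qm}
There is $c_5>0$ with $\alpha(R)\ge c_5\,\alpha(t)\,\alpha(2t,R)$ for all $t\ge2t_0$ and $R\ge8t$.
\end{lemma}

\begin{proof}
The arms $A_K(t_0,t)$ and $A_K(2t,R)$ do not overlap, so we bridge them with a third one. Lemma~\ref{lem:glue}(iii), applied in $K[t/2,t]$ (here $t_0\le t/2$) and then in $K[2t,4t]$, gives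
\[
A_K(t_0,t)\cap C(t/2)\cap A_K(t/2,4t)\subset A_K(t_0,4t),\qquad A_K(t_0,4t)\cap C(2t)\cap A_K(2t,R)\subset A_K(t_0,R).
\]
On the rectangle $[-t/4,t/4]\times[t/4,4t]$ we have $y\ge|x|$, so it lies in $K$ and $N=y$ on it. An occupied vertical crossing of it therefore implies $A_K(t/2,4t)$ by truncation, and its sides have ratio $15/2$. By (FKG), $c_5=c_1^2\,b(15/2)$ works.
\end{proof}

\section{The two-point estimate}\label{sec:twopoint}

Let $E_\varphi(R)=A_K^\varphi(t_0,R)$, so that $\mathbb P(E_\varphi(R))=\alpha(R)$ for every $\varphi$. As in the dyadic model, two angles at distance $D$ are treated as fully dependent up to a scale $t$ of order $1/D$: we keep the inner arm of one page, discard the inner arm of the other, and keep both outer arms. The discarded factor costs $1/\alpha(t)$, which is at most of order $D^{-s}$.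

\begin{proposition}\label{prop:twopoint}
There is $C<\infty$ such that for all $R>t_0$ and all $\varphi\ne\varphi'$ in $[0,1]$,
\[
\mathbb P(E_\varphi(R)\cap E_{\varphi'}(R))\le C|\varphi-\varphi'|^{-s}\alpha(R)^2 .
\]
\end{proposition}

\begin{proof}
Let $D=|\varphi-\varphi'|\in(0,1]$, $\tau=\max(\pi Mr,2t_0)$ and $t=\tau/D$. Then $t\ge\tau\ge2t_0$.

\emph{Case $R\le8t$.} Since $\alpha(8t)\le\alpha(R)$, Proposition~\ref{prop:sector} gives
\[
\mathbb P(E_\varphi(R)\cap E_{\varphi'}(R))\le\alpha(R)\le\frac{\alpha(R)^2}{\alpha(8t)}\le c_4^{-1}8^st^s\,\alpha(R)^2 .
\]

\emph{Case $R>8t$.} Put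
\[
U_1=\iota_\varphi(K[2t,R]),\qquad U_2=\iota_{\varphi'}(K[2t,R]),\qquad U_3=\iota_\varphi(K[t_0,t]).
\]
These sets are pairwise at distance greater than $2r$. Indeed, a point $(x,y)\in K$ with $N\ge2t$ has $y\ge2t$ or $|x|\ge2t$, and in both cases $y\ge m:=2t/M$. By \eqref{eq:dist} and the inequality $\sin v\ge2v/\pi$ on $[0,\pi/2]$,
\[
\operatorname{dist}(U_1,U_2)\ge2m\sin(D/2)\ge\frac{2mD}{\pi}=\frac{4\tau}{\pi M}\ge4r .
\]
Euclidean norms are at most $\sqrt2\,t$ on $U_3$ and at least $2t$ on $U_1\cup U_2$, so $\operatorname{dist}(U_3,U_1\cup U_2)\ge(2-\sqrt2)t>t/2>2r$, because $t\ge\pi Mr\ge8\pi r$.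

By \eqref{eq:mono}, on $E_\varphi(R)\cap E_{\varphi'}(R)$ the events $A_K^\varphi(2t,R)$, $A_K^{\varphi'}(2t,R)$ and $A^\varphi_K(t_0,t)$ occur. They are determined by $O\cap U_1$, $O\cap U_2$ and $O\cap U_3$, so they are independent by (IND). By Lemma~\ref{lem:qm} and Proposition~\ref{prop:sector},
\[
\mathbb P(E_\varphi(R)\cap E_{\varphi'}(R))\le\alpha(t)\,\alpha(2t,R)^2\le\frac{\alpha(R)^2}{c_5^2\,\alpha(t)}\le c_4^{-1}c_5^{-2}\,t^s\,\alpha(R)^2 .
\]
Since $t^s=\tau^sD^{-s}$, the constant $C=c_4^{-1}\max(8^s,c_5^{-2})\,\tau^s$ works in both cases.
\end{proof}

With $H$ in place of $K$ the proof breaks at the bound on $\operatorname{dist}(U_1,U_2)$: both sets would contain the segment from $2te_1$ to $Re_1$.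

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\subsection*{Step 1: arms of every length at one angle, with positive probability}
For $R>t_0$ let $\Phi_R=\{\varphi\in[0,1]:E_\varphi(R)\text{ occurs}\}$. Apply Lemma~\ref{lem:closed} with $T=K[t_0,R]$, its inner and outer arcs as $S_1,S_2$, and $I=[0,1]$; by Lemma~\ref{lem:comp} the set $\Phi$ of that lemma is $\Phi_R$. So $\Phi_R$ is compact, $\{\Phi_R\neq\emptyset\}$ is measurable, and the events $E_\varphi(R)$ are jointly measurable. Since $s<1$, Lemma~\ref{lem:second} and Proposition~\ref{prop:twopoint} give
\[
\mathbb P(\Phi_R\ne\emptyset)\ge\beta:=\frac{(1-s)(2-s)}{2C}>0\qquad(R>t_0).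
\]
By \eqref{eq:mono}, $\Phi_R$ is nonincreasing in $R$. A nested family of nonempty compact sets has nonempty intersection, so $\Phi_\infty=\bigcap_R\Phi_R$ satisfies
\[
\mathbb P(\Phi_\infty\ne\emptyset)=\lim_{R\to\infty}\mathbb P(\Phi_R\ne\emptyset)\ge\beta .
\]

\subsection*{Step 2: an invariant event}
The event $\{\Phi_\infty\ne\emptyset\}$ asks for an arm that starts on $\{N=t_0\}$, and the sectors $\iota_\varphi(K)$ are not preserved by translations along $L$. For a zero--one law we pass to the larger event
\[
\mathcal E=\{\text{for some }\varphi\in[0,2\pi],\ X_\varphi\cap H\text{ has an unbounded component}\},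
\]
which is the event in the theorem, as $\iota_\varphi$ is an isometry from $X_\varphi\cap H$ onto $O\cap\iota_\varphi(H)$ and is $2\pi$-periodic in $\varphi$. It is an uncountable union, so its measurability needs a proof.

For integers $1\le k<n$ let $F_{k,n}$ be the set of $\varphi\in[0,2\pi]$ such that some connected subset of $X_\varphi\cap H\cap\{N\le n\}$ meets $\{N\le k\}$ and $\{N=n\}$. By Lemma~\ref{lem:closed}, $F_{k,n}$ is compact and $\{F_{k,n}\ne\emptyset\}$ is measurable. Also $F_{k,n+1}\subset F_{k,n}$: by Lemma~\ref{lem:comp} the connected set may be taken to be a path starting in $\{N\le k\}$, and we stop it at its first visit to $\{N=n\}$. We claim that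
\begin{equation}\label{eq:claim}
X_\varphi\cap H\text{ has an unbounded component}\iff\varphi\in\bigcup_{k\ge1}\bigcap_{n>k}F_{k,n}.
\end{equation}
Let $\varphi\in\bigcap_{n>k}F_{k,n}$. For each $n>k$ some component of $X_\varphi\cap H$ meets $\{N\le k\}$ and $\{N=n\}$. Only finitely many components meet $\{N\le k\}$, by Lemma~\ref{lem:comp}, so one of them serves infinitely many $n$ and is unbounded. Conversely, an unbounded component meets $\{N\le k\}$ for some $k$. It is path connected, so for each $n>k$ it contains a path from $\{N\le k\}$ to $\{N\ge n\}$; stopped at its first visit to $\{N=n\}$, this path shows that $\varphi\in F_{k,n}$.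

For fixed $k$ the compact sets $F_{k,n}$ are nested, so their intersection is nonempty if and only if each of them is. By \eqref{eq:claim}, $\mathcal E=\bigcup_k\bigcap_{n>k}\{F_{k,n}\ne\emptyset\}$, which is measurable. If $\varphi\in\Phi_\infty$ and $n>k\ge t_0$, the arm given by $E_\varphi(n)$ lies in $K[t_0,n]\subset H\cap\{N\le n\}$ and joins $\{N=t_0\}\subset\{N\le k\}$ to $\{N=n\}$, so $\varphi\in F_{k,n}$. Hence $\{\Phi_\infty\ne\emptyset\}\subset\mathcal E$ and $\mathbb P(\mathcal E)\ge\beta>0$.

\subsection*{Step 3: zero--one law}
Translation by $\theta e_1$ maps each half-plane $\iota_\varphi(H)$ onto itself. So $\mathcal E=\mathcal E_\theta$ for all $\theta\in\mathbb R$, where $F_\theta=\{\omega:\omega+\theta e_1\in F\}$ for an event $F$. Let $\delta>0$. The events that depend on $\omega$ in a bounded set form an algebra that generates the $\sigma$-field of $\omega$, so there is such an event $F$ with $\mathbb P(\mathcal E\triangle F)\le\delta$. By translation invariance of the law, $\mathbb P(F_\theta)=\mathbb P(F)$ and $\mathbb P(\mathcal E\triangle F_\theta)=\mathbb P(\mathcal E_\theta\triangle F_\theta)\le\delta$. For large $\theta$ the events $F$ and $F_\theta$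 depend on $\omega$ in disjoint sets, so $\mathbb P(F\cap F_\theta)=\mathbb P(F)^2$. Therefore
\[
|\mathbb P(\mathcal E)-\mathbb P(\mathcal E)^2|\le|\mathbb P(\mathcal E)-\mathbb P(F\cap F_\theta)|+|\mathbb P(F)^2-\mathbb P(\mathcal E)^2|\le2\delta+2\delta .
\]
As $\delta$ is arbitrary, $\mathbb P(\mathcal E)\in\{0,1\}$, and by Step 2, $\mathbb P(\mathcal E)=1$.

An unbounded component of $O\cap\iota_\varphi(H)$ is contained in a component of $O\cap A_\varphi$, which is then unbounded. So almost surely percolation occurs in some plane $A_\varphi\supset L$. This proves Theorem~\ref{thm:main}.\qed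

\begin{remark}\label{rem:null}
The angles found by the theorem are rare. By \eqref{eq:claim} and Lemma~\ref{lem:closed}, the condition that $X_\varphi\cap H$ has an unbounded component is jointly measurable in $(\varphi,\omega)$, and by fact (b) it has probability $0$ for each fixed $\varphi$. By Fubini's theorem the set of such $\varphi$ almost surely has Lebesgue measure zero. This is why Step 1 uses Lebesgue measure only at finite $R$ and passes to the limit by compactness.
\end{remark}

\begin{thebibliography}{9}

\bibitem{ATT}
Ahlberg, Tassion and Teixeira, \emph{Sharpness of the phase transition for continuum percolation in $\mathbb R^2$}, Probab. Theory Related Fields 172 (2018).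

\bibitem{EP}
\emph{Exceptional planes of percolation}, doi:10.1007/s004400050177, \texttt{https://link.springer.com/content/pdf/10.1007/s004400050177.pdf}.

\bibitem{MR}
Meester and Roy, \emph{Continuum Percolation}.

\end{thebibliography}
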